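# Uniform mixing on Cayley graphs for $\mathbb Z_n^d$

## 1. Complete graphs and a threshold at five

Let $X$ be a graph with adjacency matrix $A$. The continuous quantum walk on $X$ has transition matrix
$$U(t)=\exp(itA),\qquad t\in\mathbb R .$$
It is unitary, so the matrix $M(t)=U(t)\circ\overline{U(t)}$ with entries $|U(t)_{a,b}|^2$ is doubly stochastic.

**Definition (uniform mixing).** $X$ admits uniform mixing if there is a time $t$ with $|U(t)_{a,b}|^2=1/|V(X)|$ for all vertices $a,b$.

**Definition (Cayley graph).** Let $G$ be an abelian group and $C\subseteq G\setminus\{0\}$ with $C=-C$. The Cayley graph $X(G,C)$ has vertex set $G$, and $g\sim h$ if and only if $h-g\in C$. It is connected exactly when $C$ generates $G$.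

Which connected Cayley graphs for $\mathbb Z_n^d$ (the product of $d\ge1$ copies of $\mathbb Z_n$) admit uniform mixing? For $n\ge5$ the first guess is: none of them. The guess appears as a conjecture of Mullin in "Graph Spectra and Continuous Quantum Walks".

**Conjecture (Mullin).** If $n\ge5$, no connected Cayley graph for $\mathbb Z_n^d$ admits uniform mixing.

We test it first on the complete graph $K_n=X(\mathbb Z_n,\mathbb Z_n\setminus\{0\})$. Here $A=J-I$, where $J$ is the all-ones matrix. Since $J^2=nJ$,
$$U(t)=e^{-it}\Bigl(I+\frac{e^{int}-1}{n}\,J\Bigr).$$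
An off-diagonal entry has modulus $|e^{int}-1|/n\le 2/n$, while uniform mixing needs $1/\sqrt n$. So $\sqrt n\le 2$, that is, $n\le4$. Conversely, suppose $n\in\{2,3,4\}$ and $|e^{int}-1|=2|\sin(nt/2)|=\sqrt n$. Then each off-diagonal entry has squared modulus $1/n$, and since rows have norm $1$ the diagonal entries have squared modulus $1-(n-1)/n=1/n$ too. Suitable times are $t=\pi/4$ for $K_2$, $t=2\pi/9$ for $K_3$, and $t=\pi/4$ for $K_4$. Hence $n=5$ is a true threshold for complete graphs.

Next take products. The Cartesian product $X\,\square\,Y$ has adjacency matrix $A_X\otimes I+I\otimes A_Y$, so $U_{X\square Y}(t)=U_X(t)\otimes U_Y(t)$. If both factors have uniform mixing at $t$, so does the product. Conversely, if all entries of the tensor product have the same (necessarily nonzero) modulus, then all entries of $U_X(t)$ have the same modulus, and unitarity makes it $|V(X)|^{-1/2}$; the same holds for $Y$. So the Cartesian powers of $K_n$, which are connected Cayley graphs for $\mathbb Z_n^d$, have uniform mixing for $n=2,3,4$ and never for $n\ge5$.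 The guess survives.

We shall see that it survives in some low-dimensional cases for good reasons, and that it is nevertheless false for every $n\ge5$.

## 2. Bent functions, integral connection sets, and the pentagon

This section translates uniform mixing into a statement about Fourier coefficients. Write $\zeta_n=e^{2\pi i/n}$, and let $[P]$ be $1$ if $P$ holds and $0$ otherwise. "Integral" means that all eigenvalues of the graph are integers.

Let $G=\mathbb Z_n^r$. For $u\in\mathbb Z_n^r$ the character $x\mapsto\zeta_n^{u\cdot x}$ is an eigenvector of $X(G,C)$: summing it over the neighbors $x+c$ of $x$ multiplies it by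
$$\theta_u=\sum_{c\in C}\zeta_n^{u\cdot c}.$$
The $n^r$ characters are orthogonal, each of squared norm $n^r$, so
$$U(t)_{a,b}=n^{-r}\sum_{u}e^{it\theta_u}\zeta_n^{u\cdot(a-b)}.\tag{1}$$

**Definition (bent function).** $F:\mathbb Z_n^r\to\{z\in\mathbb C:|z|=1\}$ is bent if $\bigl|\sum_uF(u)\zeta_n^{u\cdot x}\bigr|=n^{r/2}$ for every $x\in\mathbb Z_n^r$.

For example, $F(u,v)=(-1)^{uv}$ is bent on $\mathbb Z_2^2$: its coefficient at $(x,y)$ is $\sum_u(-1)^{ux}\sum_v(-1)^{v(u+y)}=2(-1)^{xy}$, of modulus $2$.

**Lemma 2.1.** $X(\mathbb Z_n^r,C)$ has uniform mixing at $t$ if and only if $u\mapsto e^{it\theta_u}$ is bent.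

This is (1): the entry $U(t)_{a,b}$ must have modulus $n^{-r/2}$, and $a-b$ runs over all of $\mathbb Z_n^r$.

We use three immediate facts. Constant unimodular multiples of bent functions are bent. So are complex conjugates, because conjugation turns the coefficient at $x$ into the conjugate of the one at $-x$. If $F_1$ is bent on $\mathbb Z_n^r$ and $F_2$ on $\mathbb Z_n^s$, then $F_1(u)F_2(v)$ is bent on $\mathbb Z_n^{r+s}$, because its Fourier coefficients are products.

**Lemma 2.2.** A unimodular $F$ on $\mathbb Z_n^r$ is bent if and only if $\sum_uF(u+v)\overline{F(u)}=0$ for all $v\ne0$.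

To see this, put $\widehat F(x)=\sum_uF(u)\zeta_n^{u\cdot x}$. Then $|\widehat F(x)|^2=\sum_v\zeta_n^{v\cdot x}\sum_uF(u+v)\overline{F(u)}$. The $v=0$ term is $n^r$, and the left side is the constant $n^r$ if and only if the other inner sums vanish, by Fourier inversion.

**Lemma 2.3.** All $\theta_u$ are integers if and only if $aC=C$ for all units $a\in\mathbb Z_n^*$. If all $\theta_u$ are rational, they are integers.

*Proof.* The $\theta_u$ are algebraic integers in $\mathbb Q(\zeta_n)$, so rational ones are integers. Let $\sigma_a$ be the automorphism of $\mathbb Q(\zeta_n)$ with $\zeta_n\mapsto\zeta_n^a$. Then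
$$\sigma_a(\theta_u)=\theta_{au}=\sum_{c\in aC}\zeta_n^{u\cdot c}.$$
If $aC=C$ for all $a$, every $\theta_u$ is fixed by all $\sigma_a$, hence rational. Conversely, if all $\theta_u$ are rational then $\theta_{au}=\theta_u$, so $1_C$ and $1_{aC}$ have the same Fourier transform, and $C=aC$. $\square$

For a prime $p$ this becomes geometric. The condition says that $C=\bigcup_{L\in D}(L\setminus0)$ for a set $D$ of one-dimensional subspaces of $\mathbb F_p^r$. Since $\sum_{x\in L\setminus0}\zeta_p^{u\cdot x}=p\,[u\perp L]-1$,
$$\theta_u=p\,N_D(u)-|D|,\qquad N_D(u)=\#\{L\in D:\ u\perp L\}.\tag{2}$$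

**The pentagon.** We use these lemmas to settle $\mathbb Z_5$ by hand. The possible nonempty connection sets are $\{\pm1\}$, $\{\pm2\}$ and $\mathbb Z_5\setminus0$. The last gives $K_5$, done above; multiplication by $2$ identifies the first two. So let $C=\{\pm1\}$, suppose uniform mixing occurs at $t$, and put $F(u)=e^{it(\theta_u-\theta_0)}$. Then $F(0)=1$, $F(\pm1)=z$, $F(\pm2)=w$, and $F$ is bent. The conditions of Lemma 2.2 for $v=1$ and $v=2$ read
$$1+2\operatorname{Re}z+2\operatorname{Re}(w\bar z)=0,\qquad 1+2\operatorname{Re}w+2\operatorname{Re}(w\bar z)=0 .$$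
So $\operatorname{Re}z=\operatorname{Re}w=:c$, and $w\in\{z,\bar z\}$. If $w=z$, then $3+2c=0$, impossible. If $w=\bar z$, then $\operatorname{Re}(w\bar z)=2c^2-1$, so $4c^2+2c-1=0$ and $c=(-1\pm\sqrt5)/4$. Thus $z=\zeta_5^{a}$ and $w=\zeta_5^{-a}$ with $a\not\equiv0$. Now $z=e^{it\lambda_1}$ and $w=e^{it\lambda_2}$ with $\lambda_u=\theta_u-\theta_0$, so $t\lambda_1$ and $t\lambda_2$ are rational multiples of $2\pi$, and nonzero. But $\lambda_1=(\sqrt5-5)/2$ and $\lambda_2=(-\sqrt5-5)/2$ have ratio $(3+\sqrt5)/2$, which is irrational. So no connected Cayley graph for $\mathbb Z_5$ has uniform mixing.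

Notice what happened. Bent functions on $\mathbb Z_5$ do exist (here $F(u)=\zeta_5^{au^2}$). The obstruction is that $e^{it\theta_u}$ cannot be one of them.

## 3. Where uniform mixing fails and where it occurs

In $\mathbb F_p$ we write $x^{-1}$ for the inverse of $x\ne0$ and set $0^{-1}:=0$. For $x\in\mathbb F_p$, $|x|_p\in\{0,\dots,p-1\}$ is its least nonnegative representative.

**Theorem 1.** Let $p\ge3$ be prime and
$$C_p=\{(a,b,c,d)\in\mathbb F_p^4:\ b\ne0,\ d\ne0,\ |ab^{-1}|_p+|cd^{-1}|_p\ge p\}.$$
Then $X(\mathbb Z_p^4,C_p)$ is a connected integral Cayley graph of valency $p(p-1)^3/2$ that admits uniform mixing at $t=2\pi/p^2$. For $p=5$ it is a connected $160$-regular Cayley graph for $\mathbb Z_5^4$ with uniform mixing at $t=2\pi/25$. So the conjecture is false.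

**Theorem 2.** (a) For every prime $p\ge3$ and every even $d\ge4$ there is a connected integral Cayley graph for $\mathbb Z_p^d$ with uniform mixing at $2\pi/p^2$. (b) If $C_0=-C_0\subseteq\{(a,0,c,0)\}\setminus\{0\}$, then $X(\mathbb Z_p^4,C_p\cup C_0)$ also has uniform mixing at $2\pi/p^2$. For $p\ge5$, some of these graphs are not integral.

**Theorem 3.** For every $n\ge2$ and every sufficiently large even $d$ (depending on $n$), there is a connected integral Cayley graph for $\mathbb Z_n^d$ with uniform mixing at $t=2\pi/n^3$.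

**Theorem 4.** Let $p\ge5$ be prime. (a) No connected Cayley graph for $\mathbb Z_p$ admits uniform mixing. (b) No connected integral Cayley graph for $\mathbb Z_p^2$ admits uniform mixing at any time.

Theorem 3 shows that the conjecture fails for every $n\ge5$. Non-integral graphs for $d=2$, and odd $d\ge3$, for primes $p\ge5$, are not settled here. We start with Theorem 4, where the first guess is right.

## 4. Cyclic groups of prime order

Let $p\ge5$ be prime and $\zeta=\zeta_p$. For the pentagon we first found that the values of $F$ are algebraic, and then used irrationality of a ratio of eigenvalues. The proof of Theorem 4(a) does the same in general. It needs an uncertainty principle, for which we cite T. Tao, *An uncertainty principle for cyclic groups of prime order*, Math. Res. Lett. 12 (2005). A proof is short enough to give. Write $\hat f(j)=\sum_uf(u)\zeta^{ju}$.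

**Lemma 4.1.** If $f:\mathbb Z_p\to\mathbb C$ is nonzero, then $|\mathrm{supp} f|+|\mathrm{supp}\hat f|\ge p+1$.

*Proof.* We first note: a nonzero $g\in\mathbb F_p[x]$ of degree at most $p-1$ with exactly $k$ nonzero coefficients is not divisible by $(x-1)^k$. For $k=1$ this holds since $g(1)\ne0$. For $k\ge2$, divide by a power of $x$ so that $g(0)\ne0$. Every other exponent that occurs lies in $\{1,\dots,p-1\}$ and is nonzero mod $p$, so $g'$ has exactly $k-1$ nonzero coefficients. If $(x-1)^k\mid g$, then $(x-1)^{k-1}\mid g'$, against induction.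

Now suppose the lemma fails for $f$. Let $S=\mathrm{supp}f$ and $k=|S|$. Then $\hat f$ has at least $k$ zeros; let $B$ be a set of $k$ of them. The matrix $(\zeta^{ba})_{b\in B,a\in S}$ kills the nonzero vector $(f(a))_{a\in S}$, so it is singular, and has a nonzero kernel vector $(c_a)$ over $\mathbb Q(\zeta)$. Clearing denominators, take $c_a\in\mathbb Z[\zeta]$. The norm of $1-\zeta$ is $p$, so a nonzero element of $\mathbb Z[\zeta]$ is divisible by only finitely many powers of $1-\zeta$; dividing, we may assume that not all $c_a$ are divisible by $1-\zeta$. Put $g(x)=\sum_{a\in S}c_ax^a$ with exponents in $\{0,\dots,p-1\}$. It vanishes at the $k$ distinct points $\zeta^b$, so it is divisible by the monic polynomial $\prod_{b\in B}(x-\zeta^b)$, with quotient in $\mathbb Z[\zeta][x]$. Reduce modulo $1-\zeta$; the residue ring is $\mathbb Z[x]/(1+x+\dots+x^{p-1},\,x-1)=\mathbb F_p$, and $\zeta\mapsto1$. We get a nonzero polynomial over $\mathbb F_p$ of degree at most $p-1$ with $k'\le k$ nonzero coefficients, divisible by $(x-1)^k$ and so by $(x-1)^{k'}$.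 This contradicts the first paragraph. $\square$

**Proof of Theorem 4(a).** Let $X(\mathbb Z_p,C)$ be connected, so $C\neq\emptyset$, and suppose it has uniform mixing at $t$. As $U(0)=I$, $t\ne0$. Put $\lambda_u=\theta_u-\theta_0$ and $F(u)=e^{it\lambda_u}$, a bent function with $F(0)=1$.

**Step 1: a variety containing $F$.** The purpose is to describe $F$ by polynomial equations over $\mathbb Q$. Complex conjugation is not polynomial, so we double the variables. Let $\mathcal V\subset\mathbb C^p\times\mathbb C^p$ be the set of $(x,y)$ with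
$$x_0=1,\qquad x_uy_u=1\ \text{ for all }u,\qquad \sum_ux_{u+v}y_u=0\ \text{ for all }v\ne0 .$$
By Lemma 2.2, $(F,\overline F)\in\mathcal V$. On $\mathcal V$ we have, for all $j$,
$$\hat x(j)\,\hat y(-j)=\sum_v\zeta^{jv}\sum_ux_{u+v}y_u=\sum_ux_uy_u=p.\tag{3}$$

**Step 2: $\mathcal V$ is bounded.** This is where the uncertainty principle enters. Use maximum norms. Since $x_0=y_0=1$, both $\|x\|$ and $\|y\|$ are at least $1$ on $\mathcal V$. If $\mathcal V$ is unbounded, there is a sequence in it with $\|x\|\,\|y\|\to\infty$. Pass to a subsequence with $x/\|x\|\to\xi\ne0$ and $y/\|y\|\to\eta\ne0$. Dividing $x_uy_u=1$ and (3) by $\|x\|\,\|y\|$ and taking limits,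
$$\xi_u\eta_u=0,\qquad \hat\xi(j)\hat\eta(-j)=0\qquad\text{for all }u,j .$$
So $\mathrm{supp}\,\xi$ and $\mathrm{supp}\,\eta$ are disjoint, and so are $\mathrm{supp}\,\hat\xi$ and $-\mathrm{supp}\,\hat\eta$. Hence $|\mathrm{supp}\,\xi|+|\mathrm{supp}\,\eta|\le p$ and $|\mathrm{supp}\,\hat\xi|+|\mathrm{supp}\,\hat\eta|\le p$. Adding Lemma 4.1 for $\xi$ and for $\eta$ gives $2p+2\le2p$, a contradiction.

**Step 3: the values of $F$ are algebraic.** The image of $\mathcal V$ under each coordinate function is a constructible subset of $\mathbb C$ (Chevalley's theorem), hence finite or cofinite. Being bounded, it is finite. So $\mathcal V$ is a finite set. Its equations have rational coefficients, so every automorphism of $\mathbb C$ over $\mathbb Q$ permutes $\mathcal V$, and every coordinate of a point of $\mathcal V$ has a finite orbit under $\mathrm{Aut}(\mathbb C/\mathbb Q)$. A transcendental number $\tau$ has an infinite orbit, since each map $\tau\mapsto\tau+m$, $m\in\mathbb Z$, extends to an automorphism of $\mathbb C$. So all coordinates are algebraic;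 in particular every $e^{it\lambda_u}$ is algebraic.

**Step 4: the eigenvalues are rational.** For $u\ne0$ we have $\lambda_u=\sum_{c\in C}(\operatorname{Re}\zeta^{uc}-1)<0$, because $uc\ne0$ in $\mathbb F_p$ for all $c\in C$. The Gelfond–Schneider theorem says: if $\lambda,\mu\ne0$, $e^\lambda,e^\mu$ are algebraic and $\lambda/\mu$ is algebraic, then $\lambda/\mu\in\mathbb Q$. Apply it to $\lambda=it\lambda_u$ and $\mu=it\lambda_1$; their ratio $\lambda_u/\lambda_1$ lies in $\mathbb Q(\zeta)$, hence is algebraic. So $\lambda_u=q_u\lambda_1$ with $q_u\in\mathbb Q$. Since $0\notin C$, $\sum_u\theta_u=p\,[0\in C]=0$, and therefore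
$$\lambda_1\sum_{u\ne0}q_u=\sum_u(\theta_u-\theta_0)=-p|C|\ne0 .$$
So $\lambda_1$ is rational, and with it every $\lambda_u$ and every $\theta_u=|C|+\lambda_u$.

**Step 5: only $K_p$ is left.** By Lemma 2.3, $C$ is closed under $\mathbb F_p^*$, and $C\neq\emptyset$, so $C=\mathbb Z_p\setminus0$. This is $K_p$, which Section 1 excludes for $p\ge5$. (In terms of $F$: $F(u)=e^{-ipt}$ for $u\ne0$, so its coefficient at $x\ne0$ is $1-e^{-ipt}$, of modulus at most $2<\sqrt5\le\sqrt p$.) $\square$

One can see where this argument stops in dimension $2$. On $\mathbb F_p^2$ take any nonzero complex numbers $g(\alpha)$, $\alpha\in\mathbb F_p$, with $g(0)=1$, and set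
$$x_{(\alpha,\beta)}=g(\alpha)\zeta^{\beta\alpha^{-1}},\qquad y_{(\alpha,\beta)}=x_{(\alpha,\beta)}^{-1}.$$
For a shift $v=(a,b)$, the sum $\sum_ux_{u+v}y_u$ equals
$$\sum_\alpha\frac{g(\alpha+a)}{g(\alpha)}\zeta^{b(\alpha+a)^{-1}}\sum_\beta\zeta^{\beta((\alpha+a)^{-1}-\alpha^{-1})}.$$
Since $\alpha\mapsto\alpha^{-1}$ is a permutation of $\mathbb F_p$ (with $0^{-1}=0$), the inner sum vanishes unless $a=0$. For $a=0$ the total is $p\sum_\alpha\zeta^{b\alpha^{-1}}=p^2[b=0]$. So all these points lie in the analog of $\mathcal V$ for $\mathbb F_p^2$, which is therefore unbounded, and Step 2 fails. Keep the function $\zeta^{\beta\alpha^{-1}}$ in mind.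

## 5. Integral graphs for $\mathbb Z_p^2$

Step 4 of the last section is no longer available, so we now assume integrality.

**Proof of Theorem 4(b).** Let $p\ge5$, and let $X(\mathbb Z_p^2,C)$ be connected and integral. As in (2), $C$ is the union of $L\setminus0$ over a set $D$ of $k$ one-dimensional subspaces, $1\le k\le p+1$, and $\theta_u=p\,N_D(u)-k$. Suppose that uniform mixing occurs at $t$.

**Step 1: the phase has only two values off $0$.** Put $y=e^{ipt}$ and $F(u)=e^{it(\theta_u+k)}=y^{N_D(u)}$. Then $F(0)=y^k$. A nonzero $u$ is perpendicular to exactly one line, so $F$ is constant on $M\setminus0$ for each of the $p+1$ lines $M$, with value $f_M=y$ for $k$ of them and $f_M=1$ for the other $p+1-k$. Put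
$$s=\sum_Mf_M=ky+p+1-k,\qquad \delta=y^k-s .$$
For $x\ne0$ with $x^\perp=M$, the Fourier coefficient of $F$ at $x$ is $y^k+\sum_{M'}f_{M'}(p[x\perp M']-1)=\delta+pf_M$. Every $M$ arises in this way. As $F$ is bent on a group of order $p^2$,
$$|\delta+pf_M|=p\qquad\text{for all }M.\tag{4}$$

**Step 2: two values for $\delta$.** If $k=p+1$, then $\delta+pf_M=y^{p+1}-y$ has modulus at most $2<p$, contradicting (4). So $1\le k\le p$, both values $1$ and $y$ occur, and $|\delta+p|=|\delta+py|=p$. If $y=1$, then $\delta=1-(p+1)=-p$ and $|\delta+p|=0$, a contradiction. So $y\ne1$. Now $\delta$ lies on two circles of radius $p$, with distinct centers $-p$ and $-py$. Both pass through $0$ and through $-p-py$. If $y\ne-1$ these are two different points, hence the whole intersection. If $y=-1$, the circles have centers $\mp p$ and touch only at $0$. Either way $\delta\in\{0,-p(1+y)\}$.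

**Step 3: moduli determine $k$.** Write $y=e^{i\varphi}$. For real $A,A'$ we have
$$|Ay+A'|^2=(A+A')^2-4AA'\sin^2(\varphi/2),$$
which is at least $(A+A')^2-4AA'=(A-A')^2$ when $AA'\ge0$.

If $\delta=0$, then $y^k=ky+(p+1-k)$, so $1\ge(p+1-2k)^2$. As $p+1-2k$ is even, it is $0$. So $k=(p+1)/2$ and $y^k=\frac{p+1}2(1+y)$.

If $\delta=-p(1+y)$, then $y^k=s-p(1+y)=-\bigl((p-k)y+(k-1)\bigr)$ with $p-k,k-1\ge0$, so again $1\ge\bigl((p-k)-(k-1)\bigr)^2=(p+1-2k)^2$. So $k=(p+1)/2$ and $y^k=-\frac{p-1}2(1+y)$.

**Step 4: an integrality contradiction.** In both cases $y^k=\pm l(1+y)$ with $l\in\{\frac{p+1}2,\frac{p-1}2\}$, so $l\ge2$, and $k\ge3$. This is a monic polynomial equation for $y$ with integer coefficients, so $y$ is an algebraic integer. The coefficients are real, so $\bar y=y^{-1}$ is also a root and an algebraic integer. Hence $\pm(1+y)y^{-k}=1/l$ is an algebraic integer. But it is rational and not an integer, a contradiction. $\square$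

The argument rests on Step 1: in the plane, $u^\perp$ is a single line, so $N_D(u)\in\{0,1\}$ for $u\ne0$. In $\mathbb F_p^d$ with $d\ge3$, $u^\perp$ contains many lines, nothing restricts $N_D(u)$ to two values, and (4) is lost. That extra freedom is what the construction uses.

## 6. Lines with multiplicity

Let us try to build an integral graph with uniform mixing. By (2), at $t=2\pi/p^2$,
$$e^{it\theta_u}=e^{-2\pi i|D|/p^2}\,\zeta^{N_D(u)},\qquad\zeta=\zeta_p .$$
So we want lines for which $\zeta^{N_D}$ is bent. Note that $N_D(au)=N_D(u)$ for $a\in\mathbb F_p^*$, so the exponent must be invariant under scaling. The function at the end of Section 4 has such an exponent, $\beta\alpha^{-1}$, and it is bent.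

**Lemma 6.1.** For $\lambda\in\mathbb F_p^*$ the function $(\alpha,\beta)\mapsto\zeta^{\lambda\beta\alpha^{-1}}$ is bent on $\mathbb F_p^2$.

*Proof.* Its coefficient at $(x,y)$ is
$$\sum_\alpha\zeta^{\alpha x}\sum_\beta\zeta^{\beta(\lambda\alpha^{-1}+y)}=p\,\zeta^{\alpha_0x},\tag{5}$$
where $\alpha_0$ is the element with $\lambda\alpha_0^{-1}=-y$. It exists and is unique because $\alpha\mapsto\alpha^{-1}$, with $0\mapsto0$, is a permutation of $\mathbb F_p$. The modulus is $p$. $\square$

The direct attempt is to count perpendicular lines in the plane so that the count is $-\beta\alpha^{-1}$ modulo $p$. Let $L_i$ be the line spanned by $(i,1)$, $0\le i\le p-1$. It is perpendicular to $(\alpha,\beta)$ exactly when $i\alpha+\beta=0$. Give $L_i$ multiplicity $i$. The weighted count is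
$$R(\alpha,\beta)=\sum_{i=0}^{p-1}i\,[\,i\alpha+\beta=0\,].$$

**Lemma 6.2.** For $p$ an odd prime, $R(\alpha,\beta)\equiv-\beta\alpha^{-1}\pmod p$ for all $(\alpha,\beta)\in\mathbb F_p^2$.

*Proof.* If $\alpha\ne0$, the only $i$ that contributes is $|-\beta\alpha^{-1}|_p$. If $\alpha=0\ne\beta$, no $i$ contributes, and $-\beta\cdot0^{-1}=0$. If $\alpha=\beta=0$, all $i$ contribute, and the sum is $p(p-1)/2\equiv0$ since $p$ is odd. $\square$

So the plane with line $L_i$ taken $i$ times, as a weighted graph, has eigenvalues $\sum_ii\,(p[i\alpha+\beta=0]-1)=pR(\alpha,\beta)-p(p-1)/2$. At $t=2\pi/p^2$ its phase function is a constant times $\zeta^{-\beta\alpha^{-1}}$, which is bent. But a connection set is a set: it contains $L_i\setminus0$ at most once. For $p\ge5$, Theorem 4(b) says that no choice of a set of lines in the plane can repair this.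

The way out is to create the multiplicities in a second plane. Replace "$L_i$ taken $i$ times" by the sets $(L_i\setminus0)\times(L_j\setminus0)\subset\mathbb F_p^2\times\mathbb F_p^2$ for $i$ different labels $j$. These are disjoint. The label contributes a factor $p[\cdots]-1$, so it produces a cross term divisible by $p^2$, invisible at time $2\pi/p^2$. The second plane must come out with a bent phase as well, so each $j$ should have $j$ partners $i$. The set $\{i+j\ge p\}$ does both.

## 7. The graph $X(\mathbb Z_p^4,C_p)$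

**Proof of Theorem 1.** Let $p\ge3$ be prime and
$$P=\{(i,j):\ 0\le i,j\le p-1,\ i+j\ge p\}.$$

**Step 1: the shape of $C_p$.** For given $i$, the pairs $(i,j)\in P$ are those with $p-i\le j\le p-1$: exactly $i$ of them. By symmetry each $j$ occurs exactly $j$ times. So $|P|=0+1+\dots+(p-1)=p(p-1)/2$. (For $p=5$, the labels of $i=1,2,3,4$ are $\{4\},\{3,4\},\{2,3,4\},\{1,2,3,4\}$; ten pairs.) Writing $x=b$, $i=|ab^{-1}|_p$, $y=d$, $j=|cd^{-1}|_p$, the definition of $C_p$ becomes
$$C_p=\{(xi,x,yj,y):\ x,y\in\mathbb F_p^*,\ (i,j)\in P\},\tag{6}$$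
and different parameters give different elements. Hence $|C_p|=(p-1)^2\cdot p(p-1)/2=p(p-1)^3/2$, which is $160$ for $p=5$. Clearly $0\notin C_p$, and $C_p$ is closed under multiplication by $\mathbb F_p^*$. So $C_p=-C_p$, and the graph is integral by Lemma 2.3.

**Step 2: connectedness.** Since $p\ge3$, both $(1,p-1)$ and $(2,p-1)$ are in $P$. For $i\in\{1,2\}$, (6) with $(x,y)=(2,1)$ and $(1,1)$ gives $(2i,2,-1,1)\in C_p$ and $(i,1,-1,1)\in C_p$. Their difference is $(i,1,0,0)$. As $(1,1)$ and $(2,1)$ form a basis of $\mathbb F_p^2$, $\langle C_p\rangle\supseteq\mathbb F_p^2\times0$. The set $C_p$ is symmetric under exchange of the two planes, so $\langle C_p\rangle\supseteq0\times\mathbb F_p^2$ as well.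

**Step 3: eigenvalues.** Let $\chi=(\alpha,\beta,\gamma,\delta)$, $\varepsilon_i=[i\alpha+\beta=0]$ and $\eta_j=[j\gamma+\delta=0]$, with equations in $\mathbb F_p$. Since $\sum_{x\ne0}\zeta^{x(i\alpha+\beta)}=p\varepsilon_i-1$, and similarly for $y$,
$$\theta_\chi=\sum_{(i,j)\in P}(p\varepsilon_i-1)(p\eta_j-1).$$
Expand. Because each $i$ occurs in $i$ pairs and each $j$ in $j$ pairs, $\sum_P\varepsilon_i=R(\alpha,\beta)$ and $\sum_P\eta_j=R(\gamma,\delta)$. So
$$\theta_\chi=p^2\sum_{(i,j)\in P}\varepsilon_i\eta_j-p\,R(\alpha,\beta)-p\,R(\gamma,\delta)+\frac{p(p-1)}2.\tag{7}$$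
As a check, at $\chi=0$ this is $\frac{p(p-1)}2(p^2-2p+1)$, the valency. The trace comes out right too. For fixed $i,j$ there are $p^2$ characters with $\varepsilon_i\eta_j=1$, and $p^3$ with $\varepsilon_i=1$; with $|P|=10$ and $p=5$, this gives $\sum_\chi\theta_\chi=25\cdot250-5\cdot1250-5\cdot1250+10\cdot625=0$.

**Step 4: mixing.** Put $t=2\pi/p^2$. The first term of (7) contributes a factor $1$ to $e^{it\theta_\chi}$, and the last a constant $\kappa$ with $|\kappa|=1$. By Lemma 6.2,
$$e^{it\theta_\chi}=\kappa\,\zeta^{-R(\alpha,\beta)-R(\gamma,\delta)}=\kappa\,\zeta^{\beta\alpha^{-1}+\delta\gamma^{-1}}.\tag{8}$$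
(For $p=5$ and $\chi=(1,1,1,1)$: $\varepsilon_4=\eta_4=1$ and $(4,4)\in P$, so $\theta_\chi=25-20-20+10=-5$ and the phase is $\zeta^{-1}$. On the other side $\kappa=e^{2\pi i\cdot10/25}=\zeta^2$ and $\zeta^2\zeta^{1+1}=\zeta^4=\zeta^{-1}$.) The right side of (8) is a constant times a product of two functions from Lemma 6.1 with $\lambda=1$, in disjoint sets of variables. So it is bent on $\mathbb F_p^4$, and Lemma 2.1 gives uniform mixing: every $|U(t)_{a,b}|=p^{-4}\cdot p^2$, so $|U(t)_{a,b}|^2=p^{-4}$. Taking $p=5$ disproves the conjecture. $\square$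

## 8. All even dimensions from $4$ on, and non-integral graphs

**Proof of Theorem 2(a).** If $X$ and $Y$ are connected integral Cayley graphs for $\mathbb Z_p^r$ and $\mathbb Z_p^s$ with uniform mixing at the same $t$, then $X\,\square\,Y$ is a connected integral Cayley graph for $\mathbb Z_p^{r+s}$ with uniform mixing at $t$: its connection set is $(C_X\times0)\cup(0\times C_Y)$, its eigenvalues are the sums, and its phase function is the product. Every even $d\ge4$ is $4a+6b$ with $a,b\ge0$. So, given Theorem 1, we only need $d=6$.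

Let $G=(\mathbb F_p^2)^3$ with blocks $(a_r,b_r)$, $r=1,2,3$. For each pair $r<s$ place a copy of $C_p$ on blocks $r$ and $s$, with $0$ in the third block, and let $C$ be the union of the three copies. Elements of $C_p$ have both blocks nonzero, so the copies have different zero blocks and are disjoint. $C$ does not contain $0$ and is closed under $\mathbb F_p^*$, so $C=-C$ and the graph is integral. By Step 2 of Section 7 each copy generates its two blocks, so $C$ generates $G$. The eigenvalues of the three copies add. Each block lies in two pairs, so by (8), at $t=2\pi/p^2$,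
$$e^{it\theta}=\kappa^3\prod_{r=1}^3\zeta^{2\beta_r\alpha_r^{-1}} .$$
Since $p$ is odd, $2\ne0$ in $\mathbb F_p$. By Lemma 6.1 with $\lambda=2$ the function is bent. $\square$

**Proof of Theorem 2(b).** Elements of $C_0$ have second coordinate $b=0$, so $C_0\cap C_p=\emptyset$. The union is symmetric and misses $0$, and its eigenvalue is $\theta_\chi+h(\alpha,\gamma)$ with
$$h(\alpha,\gamma)=\sum_{(a,0,c,0)\in C_0}\zeta^{a\alpha+c\gamma},$$
which is real because $C_0=-C_0$. At $t=2\pi/p^2$ the phase is $\kappa\,g(\alpha,\gamma)\,\zeta^{\beta\alpha^{-1}+\delta\gamma^{-1}}$ with $|g|=1$. The point is that $g$ does not involve $\beta,\delta$. Summing first over these two variables, the Fourier coefficient at $(x_1,x_2,x_3,x_4)$ is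
$$\kappa\sum_{\alpha,\gamma}g(\alpha,\gamma)\zeta^{\alpha x_1+\gamma x_3}\,p[\alpha^{-1}=-x_2]\,p[\gamma^{-1}=-x_4]=\kappa\,p^2g(\alpha_0,\gamma_0)\zeta^{\alpha_0x_1+\gamma_0x_3},$$
where $\alpha_0^{-1}=-x_2$ and $\gamma_0^{-1}=-x_4$. Its modulus is $p^2$, so the phase is bent and uniform mixing follows.

For the last sentence, let $p\ge5$ and $C_0=\{\pm(1,0,0,0)\}$. Then $(2,0,0,0)$ is not in $C_0$, as $2\ne\pm1$ in $\mathbb F_p$, nor in $C_p$. So $C_p\cup C_0$ is not closed under multiplication by the unit $2$, and by Lemma 2.3 the graph is not integral. $\square$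

## 9. Weighted orbits and their labels in $\mathbb Z_n^d$

Now let $n\ge2$ be arbitrary. The plan is that of Sections 6 and 7: a scaling-invariant bent function on $\mathbb Z_n^2$; a way to write it with integer multiplicities; and disjoint labels realizing the multiplicities, invisible at the chosen time. Three things change. Inverses need a substitute for non-units. Lines are replaced by orbits of $\mathbb Z_n^*$, with multiplicities given by Fourier inversion. And the labels come from a large family of subgroups that meet only in $0$. Put $\zeta=\zeta_n$ and $m=n^3$.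

**Proof of Theorem 3.**

**Step 1: a unit-invariant bent function on $\mathbb Z_n^2$.** We need a bijection of $\mathbb Z_n$ that behaves like inversion. For $u\in\mathbb Z_n$ let $g=\gcd(u,n)$ (so $g=n$ for $u=0$), write $u=g\varepsilon$ with $\varepsilon$ a unit mod $n/g$, and put $\pi(u)=g\varepsilon^{-1}\in\mathbb Z_n$, with the inverse taken mod $n/g$. Since $\varepsilon^{-1}$ is determined mod $n/g$, $g\varepsilon^{-1}$ is determined mod $n$. For prime $n$ this is $u\mapsto u^{-1}$ with $0\mapsto0$. For $n=10$, $\pi$ exchanges $3$ with $7$ and $4$ with $6$ (as $4=2\cdot2$ and $2^{-1}=3$ mod $5$), and fixes the other elements.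

As $\varepsilon^{-1}$ is a unit mod $n/g$, $\gcd(\pi(u),n)=g$; hence $\pi(\pi(u))=u$, and $\pi$ is a bijection. For $a\in\mathbb Z_n^*$ we have $au=g(a\varepsilon)$, so $\pi(au)=a^{-1}\pi(u)$. Let $B(u,v)\in\{0,\dots,n-1\}$ with $B(u,v)\equiv\pi(u)v\pmod n$. Then
$$B(au,av)=B(u,v)\qquad\text{for all }a\in\mathbb Z_n^*.\tag{9}$$
The function $\zeta^{B(u,v)}$ is bent on $\mathbb Z_n^2$: its coefficient at $(x,y)$ is $\sum_u\zeta^{ux}\sum_v\zeta^{(\pi(u)+y)v}=n\,\zeta^{u_0x}$, where $\pi(u_0)=-y$.

**Step 2: integer multiplicities.** We now express $B$ through sums over orbits. For $x\in\mathbb Z_n^2$ let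
$$w(x)=\sum_{u\in\mathbb Z_n^2}B(u)\zeta^{-u\cdot x}.$$
For a unit $a$, $\sigma_a(w(x))=\sum_uB(u)\zeta^{-au\cdot x}=w(ax)$. Substituting $a^{-1}u$ for $u$ and using (9), this is also $w(x)$. So $w(x)$ is a rational algebraic integer, that is, an integer, and $w$ is constant on orbits of $\mathbb Z_n^*$. Fourier inversion gives
$$\sum_xw(x)\zeta^{u\cdot x}=n^2B(u).$$
Let $\mathcal O$ be the set of $\mathbb Z_n^*$-orbits on $\mathbb Z_n^2\setminus0$. For $O\in\mathcal O$ put $r_O(u)=\sum_{x\in O}\zeta^{u\cdot x}$. The $\sigma_a$ permute its terms, so it is an integer. (For $n=4$, the elements of order $2$ form three orbits of size $1$, and the twelve elements of order $4$ form six orbits $\{\pm x\}$.) Choose integers $m_O$ with $1\le m_O\le m$ and $m_O\equiv w|_O\pmod m$. Separating $x=0$ in the inversion formula,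
$$\sum_{O\in\mathcal O}m_Or_O(u)\equiv n^2B(u)-w(0)\pmod{m}.\tag{10}$$
Let $W=\sum_Om_O$. The factor $n^2$ is the reason for the time $2\pi/n^3$: knowing $n^2B$ modulo $n^3$ is knowing $B$ modulo $n$.

For $n=2$ all of this is visible: $B(u,v)=uv$ and $w(x_1,x_2)=(-1)^{x_1+x_2}$, so with $m=8$ the points $(1,0),(0,1),(1,1)$ get multiplicities $7,7,1$, and $W=15$.

**Step 3: many subgroups meeting only in $0$.** These will be the labels. The claim is that for $k\ge1$ the group $\mathbb Z_n^{2k}$ has $2^k$ subgroups of order $n^k$ that pairwise intersect in $0$.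

For each prime $q\mid n$ there is a monic irreducible polynomial of degree $k$ over $\mathbb F_q$. By the Chinese remainder theorem applied to coefficients, there is a monic $h\in\mathbb Z[X]$ of degree $k$ that is irreducible mod every prime $q\mid n$. Let $R=\mathbb Z_n[X]/(h)$, a free $\mathbb Z_n$-module of rank $k$. Consider the $2^k$ elements $\sum_{i<k}e_iX^i$ of $R$ with $e_i\in\{0,1\}$, and let $\alpha\ne\beta$ be two of them. The coefficients of $\alpha-\beta$ are in $\{-1,0,1\}$ and not all $0$. So $\alpha-\beta$ is nonzero in the field $\mathbb F_q[X]/(h)$ for each $q\mid n$, and the determinant of multiplication by $\alpha-\beta$ on $R$ is nonzero mod each such $q$. Hence it is a unit of $\mathbb Z_n$, and multiplication by $\alpha-\beta$ is injective on $R$. (For $n=4$, $k=2$ one can take $h=X^2+X+1$; multiplication by $X-1$ has determinant $h(1)=3$, a unit mod $4$.) Now let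
$$K_\alpha=\{(x,\alpha x):x\in R\}\subset R\oplus R\cong\mathbb Z_n^{2k},$$
of order $n^k$. If $(x,\alpha x)=(x,\beta x)$, then $(\alpha-\beta)x=0$, so $x=0$. Thus $K_\alpha\cap K_\beta=0$, which proves the claim.

**Step 4: the connection set.** Here multiplicities and labels are put together. Choose $k_0\ge3$ with $2^k\ge(k+1)W$ for all $k\ge k_0$. Let $d\ge6k_0$ be even. Split $d/2\ge3k_0$ into three parts as equally as possible: $d=2(k_1+k_2+k_3)$, all $k_j\ge k_0$, pairwise differing by at most $1$. Let $V_j=(\mathbb Z_n^2)^{k_j}$ with indices $j$ mod $3$, and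
$$I_j=\{(i,O,l):\ 1\le i\le k_j,\ O\in\mathcal O,\ 1\le l\le m_O\}.$$
An index $(i,O,l)$ stands for the $l$-th copy of the orbit $O$ in the $i$-th block of $V_j$. Then
$$|I_j|=k_jW\le(k_{j+1}+1)W\le2^{k_{j+1}} .$$
By Step 3 there are subgroups $K^j_\iota\le V_{j+1}$, $\iota\in I_j$, of order $n^{k_{j+1}}$, pairwise intersecting only in $0$. For $\iota=(i,O,l)$ let $S^j_\iota\subset V_j$ be the copy of $O$ in the $i$-th block, with all other blocks $0$. Let
$$E_j=\bigcup_{\iota\in I_j}S^j_\iota\times(K^j_\iota\setminus0)\subset V_j\times V_{j+1}.$$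
This union is disjoint, because the sets $K^j_\iota\setminus0$ are. So $S^j_\iota$ does appear once for each $l$. Let $C\subset G=V_1\times V_2\times V_3\cong\mathbb Z_n^d$ be the union of $E_1,E_2,E_3$, where each $E_j$ has $0$ in the remaining component. An element of $E_j$ has nonzero components exactly at $j$ and $j+1$, so the three sets are disjoint; this is why we use three groups $V_j$. Also $0\notin C$. Orbits and subgroups are closed under $\mathbb Z_n^*$, so $C$ is too. Hence $C=-C$, and the graph is integral by Lemma 2.3.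

**Step 5: connectedness.** We recover each factor of $G$ from differences. Since $|K^j_\iota|\ge2^3\ge3$, for every nonzero $z\in K^j_\iota$ there is $z'\in K^j_\iota$ with $z'\ne0,-z$. Then $z=(z+z')-z'$ is a difference of nonzero elements of $K^j_\iota$. For $s\in S^j_\iota$, the difference of $(s,z+z')$ and $(s,z')$ puts $z$ alone, in component $j+1$, into $\langle C\rangle$. Subtracting this from $(s,z)$ puts $s$ alone, in component $j$, into $\langle C\rangle$. As all $m_O\ge1$, the sets $S^j_\iota$ exhaust the nonzero elements of all blocks of $V_j$. So $\langle C\rangle\supseteq V_j$ for each $j$, and the graph is connected.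

**Step 6: eigenvalues and mixing.** Take a character $a=(a^{(1)},a^{(2)},a^{(3)})$, where $a^{(j)}$ has blocks $a^{(j)}_i\in\mathbb Z_n^2$. The sum over $S^j_\iota$ is $r_O(a^{(j)}_i)$. The sum over $K^j_\iota\setminus0$ is $n^{k_{j+1}}-1$ if $a^{(j+1)}$ is trivial on $K^j_\iota$, and $-1$ otherwise. So
$$\theta_a=\sum_j\sum_{\iota=(i,O,l)\in I_j}r_O(a^{(j)}_i)\Bigl(n^{k_{j+1}}\bigl[a^{(j+1)}\text{ trivial on }K^j_\iota\bigr]-1\Bigr).$$
As $k_{j+1}\ge3$, $n^{k_{j+1}}\equiv0\pmod{n^3}$, and the labels disappear. Each $(i,O)$ occurs for $m_O$ values of $l$, so by (10)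
$$\theta_a\equiv-\sum_j\sum_{i=1}^{k_j}\sum_Om_Or_O(a^{(j)}_i)\equiv w(0)(k_1+k_2+k_3)-n^2\sum_{j,i}B(a^{(j)}_i)\pmod{n^3}.$$
Therefore, at $t=2\pi/n^3$,
$$e^{it\theta_a}=\kappa\prod_{j,i}\overline{\zeta^{B(a^{(j)}_i)}},\qquad|\kappa|=1 .$$
This is a constant times a product of conjugates of the bent function of Step 1, in disjoint sets of variables. It is bent, and Lemma 2.1 gives uniform mixing at $2\pi/n^3$ for every even $d\ge6k_0$. $\square$
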